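\title{Unbounded power constants for the $p$-numerical radius}

\begin{abstract}
Let $r_p$ be the numerical radius of complex $n\times n$ matrices with respect to the $\ell_p$ norm, and let $K_{p,n}$ be the smallest constant with $r_p(A^m)\le K_{p,n}\,r_p(A)^m$ for all $A$ and all $m\ge1$. It is known that $K_{p,n}=1$ for $p\in\{1,2,\infty\}$. We show that $K_{p,n}\ge\frac14n^{|1/2-1/p|}$ for $1<p<\infty$, so the constants are unbounded in $n$ for every other exponent. We also show that $K_{p,n}>1$ for every other exponent and every $n\ge2$, and that $\sqrt n\le\sup_pK_{p,n}\le en$. The lower bounds come from one construction: a small M\"obius transform of an $\ell_p$-contraction has $p$-numerical radius at most $1$, and the powers of such a transform of the cyclic shift approximate every unitary circulant matrix.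
\end{abstract}

\section{Introduction}

For $p\in[1,\infty]$ let $\|\cdot\|_p$ be the $\ell_p$ norm on $\mathbb{C}^n$ and also the operator norm that it induces on $\mathbb{C}^{n\times n}$. Let $q$ be the conjugate exponent, $\frac1p+\frac1q=1$, so that $\|\cdot\|_q$ is the dual norm. The \emph{$p$-numerical range} and the \emph{$p$-numerical radius} of $A\in\mathbb{C}^{n\times n}$ are
\[
W_p(A)=\{y^*Ax:\ \|x\|_p=\|y\|_q=1,\ y^*x=1\},\qquad r_p(A)=\max\{|z|:z\in W_p(A)\}.
\]
A pair $(x,y)$ as in the definition is a unit vector together with a functional of norm one that attains its norm at $x$, and $y^*Ax$ is the component of $Ax$ along $x$ as measured by that functional. For $p=2$ the only choice is $y=x$, and $r_2(A)=\max_{\|x\|_2=1}|x^*Ax|$ is the classical numerical radius.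

If $x$ is a unit eigenvector, then $y^*Ax$ is the eigenvalue, and $|y^*Ax|\le\|A\|_p$ always. So $r_p(A)$ lies between the spectral radius and the operator norm. Both of these behave well under powers: the spectral radius of $A^m$ is the $m$th power of that of $A$, and $\|A^m\|_p\le\|A\|_p^m$. For the quantity in the middle, let $K_{p,n}$, for $n\ge2$, be the smallest constant such that
\[
r_p(A^m)\le K_{p,n}\,r_p(A)^m\qquad\text{for all }A\in\mathbb{C}^{n\times n}\text{ and all integers }m\ge1 .
\]
Taking $A=I$ gives $K_{p,n}\ge1$. Until finiteness is proved in Section~\ref{sec:upper}, the value $\infty$ is allowed.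

It is known that $K_{1,n}=K_{2,n}=K_{\infty,n}=1$. For $p\in\{1,\infty\}$ the reason is that $r_p$ equals the operator norm (Section~\ref{sec:basic}). For $p=2$ the statement is the \emph{power inequality} $r_2(A^m)\le r_2(A)^m$, which we take as known. It does not come from submultiplicativity: the matrix units $E_{12}$ and $E_{21}$ have $r_2=\frac12$, while $r_2(E_{12}E_{21})=r_2(E_{11})=1$. The following question is posed as an open problem in \cite{problem}:
\[
\text{is}\quad\sup_{n\ge2}\ \max_{p\in[1,\infty]}K_{p,n}\quad\text{finite?}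
\]
One would guess that it is. The constant is $1$ at both ends and in the middle of the range of $p$. Moreover, as we recall in Section~\ref{sec:basic}, $r_p$ and $\|\cdot\|_p$ differ at most by the factor $4$, and each single power satisfies $r_p(A^m)\le e(m+1)r_p(A)^m$ in every dimension. The guess is nevertheless wrong, and it is wrong for each $p\notin\{1,2,\infty\}$ separately.

A matrix is \emph{circulant} if its $(j,l)$ entry depends only on $j-l$ modulo $n$. We call a circulant \emph{unimodular} if all its eigenvalues have modulus $1$.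

\begin{theorem}\label{thm:main}
Let $n\ge2$, and in \textup{(a)} and \textup{(b)} let $1<p<\infty$.
\begin{enumerate}
\item[(a)] $K_{p,n}\ge r_p(U)$ for every unimodular circulant $U\in\mathbb{C}^{n\times n}$.
\item[(b)] $K_{p,n}\ge p^{-1/p}q^{-1/q}\,(n-1)^{\max(1/p,1/q)}\,n^{-1/2}\ge\frac14\,n^{|1/2-1/p|}$.
\item[(c)] $\liminf_{p\to1^+}K_{p,n}\ge\sqrt n$.
\item[(d)] $K_{p,n}=1$ if and only if $p\in\{1,2,\infty\}$. For $1<p<\infty$ one has $K_{p,n}\ge\sqrt{1+d_p^2}$, where
$d_p=\max\{|ab^{p-1}-a^{p-1}b|:a,b>0,\ a^p+b^p=1\}$, and $d_p>0$ for $p\ne2$.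
\item[(e)] $K_{p,n}\le en$ for all $p\in[1,\infty]$.
\end{enumerate}
Consequently $\sup_{n}\max_pK_{p,n}=\infty$; for fixed $p$, $\sup_nK_{p,n}<\infty$ if and only if $p\in\{1,2,\infty\}$; and for fixed $n$, $\sqrt n\le\sup_pK_{p,n}\le en$.
\end{theorem}

The first two consequences follow from (b), since $|\frac12-\frac1p|>0$ for $p\ne2$, and the third from (c) and (e). If the maximum over $p$ is not attained it is to be read as a supremum; this does not affect the answer, because (b) is applied with a fixed $p$. Part (c) shows that $p\mapsto K_{p,n}$ is discontinuous at $p=1$.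

A matrix that exhibits a large $K_{p,n}$ has $r_p(A)\le1$ and large powers, so it cannot be a contraction, and only high powers can be large. We take matrices that are close to an isometry of $\ell_p$, have all eigenvalues on the unit circle so that their powers do not decay, and have multiplicatively independent eigenvalues so that their powers come near every matrix with the same eigenvectors and unimodular eigenvalues. The difficulty is to keep $r_p(A)\le1$ exactly, since any excess is amplified exponentially in $r_p(A)^m$. Section~\ref{sec:two} carries this out by hand for $n=2$ and proves (d). Sections~\ref{sec:mobius} and~\ref{sec:scalar} control $r_p(A)$ in general, Section~\ref{sec:torus} proves (a), Section~\ref{sec:flat} proves (b) and (c), and Section~\ref{sec:upper} proves (e).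

\section{Basic facts}\label{sec:basic}

\subsection*{Duality and the endpoints}
Let $p\in[1,\infty]$. A pair $(x,y)$ is admissible for $W_p$ exactly when $(y,x)$ is admissible for $W_q$, and $\overline{y^*Ax}=x^*A^*y$. Hence $W_q(A^*)=\overline{W_p(A)}$, and since $(A^*)^m=(A^m)^*$,
\begin{equation}\label{eq:dual}
r_q(A^*)=r_p(A),\qquad K_{p,n}=K_{q,n}.
\end{equation}
For $p=1$ and $x=e_l$, every $y$ with $y_l=1$ and $|y_j|\le1$ is admissible. Choosing the arguments of the $y_j$, $j\ne l$, so that all terms of $y^*Ae_l=A_{ll}+\sum_{j\ne l}\overline{y_j}A_{jl}$ have the same argument gives $|y^*Ae_l|=\sum_j|A_{jl}|$. Thus $r_1(A)$ is at least the largest column sum, which is $\|A\|_1$. So $r_1=\|\cdot\|_1$ is submultiplicative, $K_{1,n}=1$, and $K_{\infty,n}=1$ by \eqref{eq:dual}.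

\subsection*{A formula for $r_p$}
From now on $1<p<\infty$ unless stated otherwise. Put $J(z)=|z|^{p-2}z$ for $z\ne0$, $J(0)=0$, and for $u,x\in\mathbb{C}^n$
\[
[u,x]=\sum_ju_j\overline{J(x_j)} .
\]
This is linear in $u$. Since $z\overline{J(z)}=|z|^p=|J(z)|^q$ and $J$ is multiplicative,
\begin{equation}\label{eq:pairing}
[x,x]=\|x\|_p^p,\qquad |[u,x]|\le\|u\|_p\|x\|_p^{p-1},\qquad [u,cx]=|c|^{p-2}\bar c\,[u,x]\quad(c\ne0).
\end{equation}
If $\|x\|_p=\|y\|_q=1$ and $y^*x=1$, then equality in H\"older's inequality forces $|y_j|^q=|x_j|^p$ and $\overline{y_j}x_j\ge0$, that is, $y_j=J(x_j)$; conversely this $y$ is admissible. Therefore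
\begin{equation}\label{eq:rp}
r_p(A)=\max_{\|x\|_p=1}|[Ax,x]|,\qquad |[Ax,x]|\le r_p(A)\|x\|_p^p\quad\text{for all }x .
\end{equation}
In particular $r_p$ is a seminorm bounded by $\|\cdot\|_p$, so $|r_p(A)-r_p(B)|\le\|A-B\|_p$ and $r_p$ is continuous.

\subsection*{The resolvent}

\begin{lemma}\label{lem:res}
If $r_p(A)\le1$, then $zI-A$ is invertible for $|z|>1$, with $\|(zI-A)^{-1}\|_p\le(|z|-1)^{-1}$. For $R>1$ and $m\ge1$,
\begin{equation}\label{eq:cauchy}
A^m=\frac1{2\pi i}\oint_{|z|=R}z^m(zI-A)^{-1}\,dz,\qquad \|A^m\|_p\le\frac{R^{m+1}}{R-1}.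
\end{equation}
\end{lemma}

\begin{proof}
For $\|x\|_p=1$, \eqref{eq:pairing} gives $\|(zI-A)x\|_p\ge|[(zI-A)x,x]|=|z-[Ax,x]|\ge|z|-1$, which is the first claim. For $R>\|A\|_p$ the integral formula follows by integrating $\sum_{k\ge0}z^{m-k-1}A^k$ term by term, and the integral does not depend on $R>1$ because the integrand is analytic in $|z|>1$. The norm bound is the length $2\pi R$ times the maximum of the integrand, divided by $2\pi$.
\end{proof}

The choice $R=1+\frac1m$ gives $\|A^m\|_p\le(m+1)(1+\frac1m)^m\le e(m+1)$, and $\|A\|_p\le4$ for $m=1$. If $r_p(A)=0$, the last bound holds for every multiple of $A$, so $A=0$. Thus $r_p$ is a norm, $\|A\|_p\le4r_p(A)$, and by homogeneity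
\begin{equation}\label{eq:pb}
K_{p,n}\le\sup\{\|A^m\|_p:\ r_p(A)\le1,\ m\ge1\}\le4K_{p,n}.
\end{equation}
The problem therefore asks whether $r_p(A)\le1$ makes $A$ power bounded with a constant independent of the dimension.

\subsection*{Kronecker's theorem}
Let $\mathbb{T}$ be the unit circle. If $\lambda_0,\dots,\lambda_{n-1}\in\mathbb{T}$ satisfy $\prod_j\lambda_j^{k_j}\ne1$ for every nonzero $k\in\mathbb{Z}^n$, then $\{(\lambda_0^m,\dots,\lambda_{n-1}^m):m\ge1\}$ is dense in $\mathbb{T}^n$. For one number $e^{it}$ the hypothesis holds when $t/\pi$ is irrational.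

\section{Two dimensions}\label{sec:two}

Let $P=\begin{pmatrix}0&1\\1&0\end{pmatrix}$ and, for real $t$,
\[
U_t=\cos t\,I+i\sin t\,P .
\]
Since $P^2=I$, the addition formulas give $U_sU_t=U_{s+t}$, so $U_t^m=U_{mt}$. We shall see that $r_p(U_t)\le1$ for all $t$ near $\pi/2$, where $U_{\pi/2}=iP$ is an isometry of $\ell_p$, while $r_p(U_t)>1$ for some other $t$ when $p\ne2$. An irrational rotation carries us from the first set to the second.

Everything is read off from $W_p(P)$, because $[U_tx,x]=\cos t+i\mu\sin t$ with $\mu=[Px,x]$ for a unit vector $x$. Write $x=(ae^{i\alpha},be^{i\beta})$ with $a,b\ge0$, $a^p+b^p=1$, and $\varphi=\beta-\alpha$. Then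
\[
\mu=a^{p-1}b\,e^{i\varphi}+ab^{p-1}e^{-i\varphi}=\sigma\cos\varphi+i\varepsilon\sin\varphi,\qquad
\sigma=a^{p-1}b+ab^{p-1},\quad \varepsilon=a^{p-1}b-ab^{p-1}.
\]
So $W_p(P)$ is a union of ellipses with semi-axes $\sigma$ and $|\varepsilon|$ (Figure~\ref{fig:lens}). For $p=2$ they all degenerate to real segments. For $p\ne2$ we have $\varepsilon=ab(a^{p-2}-b^{p-2})\ne0$ whenever $a,b>0$ and $a\ne b$. Since $|\varepsilon|$ is continuous on the compact arc $a^p+b^p=1$ and vanishes at its ends, its maximum $d_p$ is attained at a point with $a,b>0$, and $d_p>0$ for $p\ne2$. Exchanging $a$ and $b$ changes the sign of $\varepsilon$, so we may take $\varepsilon=d_p$; with $\varphi=-\pi/2$ we get $i\mu=d_p$ and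
\begin{equation}\label{eq:Ularge}
r_p(U_t)\ge|\cos t+d_p\sin t|,\qquad \max_t r_p(U_t)\ge\sqrt{1+d_p^2}.
\end{equation}

For the opposite bound, $|\cos t+i\mu\sin t|^2=\cos^2t-2\sin t\cos t\operatorname{Im}\mu+|\mu|^2\sin^2t$. Since $W_p(P)$ is symmetric about the real axis, for $\sin t\ne0$ this gives
\begin{equation}\label{eq:lens}
r_p(U_t)\le1\iff 2|\cot t|\,|\operatorname{Im}\mu|\le1-|\mu|^2\ \text{ for all }\mu\in W_p(P).
\end{equation}
The set $\{\mu:2c|\operatorname{Im}\mu|\le1-|\mu|^2\}$ is the lens cut out by the two disks with centers $\pm ic$ whose boundaries pass through $1$ and $-1$. For $c=0$ it is the unit disk, and as $c\to\infty$ it shrinks to the segment $[-1,1]$.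

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=2.6]
\draw[gray] (0,0) circle[radius=1];
\draw[dashed,thick] (1,0) arc[start angle=53.13,end angle=126.87,radius=1.6667];
\draw[dashed,thick] (-1,0) arc[start angle=233.13,end angle=306.87,radius=1.6667];
\draw (-1,0) -- (1,0);
\draw (0,0) ellipse[x radius=0.9590,y radius=0.0986];
\draw (0,0) ellipse[x radius=0.8530,y radius=0.1734];
\draw (0,0) ellipse[x radius=0.6966,y radius=0.2183];
\draw (0,0) ellipse[x radius=0.4895,y radius=0.2226];
\draw (0,0) ellipse[x radius=0.2603,y radius=0.1677];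
\node[right] at (1,0) {$1$};
\node[left] at (-1,0) {$-1$};
\end{tikzpicture}
\caption{The $p$-numerical range of the $2\times2$ permutation matrix $P$ for $p=\frac32$ is a union of ellipses, one for each unit vector $(a,b)$ with $a,b\ge0$; drawn are those with $a^p-b^p=0,\ 0.3,\ 0.55,\ 0.75,\ 0.9,\ 0.98$, the first being the segment $[-1,1]$. The range meets the unit circle (gray) only at $\pm1$ and lies in the lens $\frac83|\operatorname{Im}\mu|\le1-|\mu|^2$ (dashed), as shown in Remark~\ref{rem:rho}.}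
\label{fig:lens}
\end{figure}

\begin{lemma}\label{lem:lens}
There is $c>0$, depending on $p$, with $2c|\operatorname{Im}\mu|\le1-|\mu|^2$ for all $\mu\in W_p(P)$.
\end{lemma}

\begin{proof}
Write $a^p=\frac{1+\eta}2$, $b^p=\frac{1-\eta}2$ with $\eta\in[-1,1]$. Then $\sigma^2-\varepsilon^2=4a^pb^p=1-\eta^2$, so
\[
1-|\mu|^2=(1-\sigma^2)+(1-\eta^2)\sin^2\varphi,\qquad |\operatorname{Im}\mu|=|\varepsilon|\,|\sin\varphi| .
\]
Young's inequality gives $a^{p-1}b\le a^p/q+b^p/p$ and $ab^{p-1}\le a^p/p+b^p/q$, with equality only for $a=b$. Adding, $\sigma\le 1$, and $\sigma<1$ for $\eta\ne0$. Hence $1-\sigma^2\ge c_0>0$ on the compact set $\frac12\le|\eta|\le1$, and there $1-|\mu|^2\ge c_0\ge c_0|\operatorname{Im}\mu|$.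

The delicate region is near $\eta=0$, where $\mu$ can approach $\pm1$. Let $\gamma=\frac1q-\frac1p\in(-1,1)$. We have $a^{p-1}b=g(\eta)$ and $ab^{p-1}=g(-\eta)$ with $2g(\eta)=(1+\eta)^{1/q}(1-\eta)^{1/p}$. From $\ln 2g(\eta)=\gamma\eta-\frac12\eta^2+O(\eta^3)$ we get $2g(\eta)=1+\gamma\eta-\frac12(1-\gamma^2)\eta^2+O(\eta^3)$, so
\[
\varepsilon=\gamma\eta+O(\eta^3),\qquad 1-\sigma^2=(1-\gamma^2)\eta^2+O(\eta^3).
\]
Thus $|\varepsilon|/\sqrt{1-\sigma^2}$ is continuous on $0<|\eta|\le\frac12$ with a finite limit at $0$, and there is $C>0$ with $|\varepsilon|\le C\sqrt{1-\sigma^2}$ for $|\eta|\le\frac12$. For such $\eta$ the inequality of the means gives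
$1-|\mu|^2\ge2\sqrt{\tfrac34(1-\sigma^2)}\,|\sin\varphi|\ge\frac{\sqrt3}{C}|\operatorname{Im}\mu|$. Take $2c=\min(c_0,\sqrt3/C)$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(d)}]
By Lemma~\ref{lem:lens} and \eqref{eq:lens}, $r_p(U_t)\le1$ on an interval around $\pi/2$. Pick $t_0$ in it with $t_0/\pi$ irrational. For any $t$ there are $m_i\ge1$ with $e^{im_it_0}\to e^{it}$, so $U_{t_0}^{m_i}\to U_t$ and $K_{p,2}\ge r_p(U_{t_0}^{m_i})\to r_p(U_t)$. By \eqref{eq:Ularge}, $K_{p,2}\ge\sqrt{1+d_p^2}$.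

For $n>2$ and $A\in\mathbb{C}^{2\times2}$ consider $A\oplus0$. If $x=(x',x'')$ is a unit vector, then $|[(A\oplus0)x,x]|=|[Ax',x']|\le r_p(A)\|x'\|_p^p\le r_p(A)$, and $x''=0$ gives equality at a maximizing $x'$. So $r_p(A\oplus0)=r_p(A)$, and $(A\oplus0)^m=A^m\oplus0$ yields $K_{p,n}\ge K_{p,2}$. Hence $K_{p,n}>1$ for $p\in(1,\infty)\setminus\{2\}$, while $K_{p,n}=1$ for $p\in\{1,2,\infty\}$.
\end{proof}

To go beyond $n=2$ we need a description of the matrices $U_t$ near $iP$ that makes sense for any isometry. For $0<\rho<1$ we have $(I+\rho iP)(I-\rho iP)=(1+\rho^2)I$, and so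
\begin{equation}\label{eq:UMob}
(iP+\rho I)(I+\rho iP)^{-1}=\frac{2\rho}{1+\rho^2}I+i\,\frac{1-\rho^2}{1+\rho^2}P=U_t,\qquad \cot t=\frac{2\rho}{1-\rho^2},\quad 0<t<\frac\pi2 .
\end{equation}
So $U_t$ is the image of the isometry $iP$ under the M\"obius map $z\mapsto\frac{z+\rho}{1+\rho z}$, which preserves the unit circle and is close to the identity for small $\rho$.

\section{M\"obius transforms of contractions}\label{sec:mobius}

\begin{proposition}\label{prop:mobius}
Let $1<p\le2$, $0<\rho\le p-1$, $\rho<1$, and let $S\in\mathbb{C}^{n\times n}$ satisfy $\|S\|_p\le1$. Then $A=(S+\rho I)(I+\rho S)^{-1}$ satisfies $r_p(A)\le1$.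
\end{proposition}

The inverse exists because $\|\rho S\|_p<1$. For $p=2$ more is true, since $\|(I+\rho S)v\|_2^2-\|(S+\rho I)v\|_2^2=(1-\rho^2)(\|v\|_2^2-\|Sv\|_2^2)\ge0$ makes $A$ a contraction. For $p<2$ we cannot describe $W_p(S)$ as we did for $P$, and the only information on $S$ is the inequality $\|Sv\|_p^p\le\|v\|_p^p$. So we look for a coordinatewise inequality that bounds the terms of $[(I-\xi A)x,x]$, $|\xi|=1$, from below by differences $|v_j|^p-|(Sv)_j|^p$. The link between the pairing and $p$th powers is that $J$ is the gradient of $F(z)=|z|^p/p$ on $\mathbb{C}=\mathbb{R}^2$. For $s,h\in\mathbb{C}$ let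
\[
D_s(h)=F(s+h)-F(s)-\operatorname{Re}\big(h\,\overline{J(s)}\big),
\]
the height of the graph of $F$ at $s+h$ above its tangent plane at $s$.

\begin{lemma}\label{lem:key}
Let $1<p\le2$ and $\tau\in\mathbb{C}$, $|\tau|\le p-1$. Then $D_s(\tau h)\le D_s(h)$ for all $s,h\in\mathbb{C}$.
\end{lemma}

We prove the lemma in Section~\ref{sec:scalar} and first show how it is used.

\begin{proof}[Proof of Proposition~\ref{prop:mobius}]
By \eqref{eq:rp} it suffices to show $\operatorname{Re}[(I-\xi A)x,x]\ge0$ for all $x$ and all $\xi\in\mathbb{T}$, since this says $\operatorname{Re}\xi[Ax,x]\le\|x\|_p^p$ for all $\xi$.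

\emph{Factoring $I-\xi A$.} Let $\zeta=\frac{\bar\xi-\rho}{1-\rho\bar\xi}$. Then $|\zeta|=1$, because $|1-\rho\bar\xi|=|\xi-\rho|=|\bar\xi-\rho|$, and solving for $\bar\xi$ gives $\bar\xi=\frac{\zeta+\rho}{1+\rho\zeta}$, that is, $\xi=\frac{1+\rho\zeta}{\zeta+\rho}$. Expanding,
\[
(1+\rho z)(\zeta+\rho)-(1+\rho\zeta)(z+\rho)=(1-\rho^2)(\zeta-z),
\]
and division by $\zeta+\rho=\zeta(1+\rho\bar\zeta)$ gives the polynomial identity $(1+\rho z)-\xi(z+\rho)=\frac{1-\rho^2}{1+\rho\bar\zeta}(1-\bar\zeta z)$. Substitute $S$ for $z$ and put $T=\bar\zeta S$, $\tau=-\rho\zeta$, so that $\|T\|_p\le1$, $|\tau|=\rho$ and $\rho S=-\tau T$. Then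
\[
I-\xi A=\frac{1-\rho^2}{1-\bar\tau}\,(I-T)(I-\tau T)^{-1}.
\]

\emph{Removing the complex factor.} Let $v=(I-\tau T)^{-1}x$ and $u=Tv$, so that $x=v-\tau u$ and $(I-\xi A)x=\frac{1-\rho^2}{1-\bar\tau}(v-u)$. The factor $(1-\bar\tau)^{-1}$ is not real, but it cancels if we rescale the second argument of the pairing. With $s=(1-\tau)^{-1}x$, the last formula in \eqref{eq:pairing} gives
\begin{equation}\label{eq:cancel}
[(I-\xi A)x,x]=(1-\rho^2)\,|1-\tau|^{p-2}\,[v-u,s].
\end{equation}

\emph{The coordinatewise inequality.} Let $h=(1-\tau)^{-1}(u-v)$. Then $s+h=(1-\tau)^{-1}(u-\tau u)=u$ and $s+\tau h=(1-\tau)^{-1}(v-\tau v)=v$. So in each coordinate $s_j$ is the center of the similarity with complex ratio $\tau$ that takes $u_j$ to $v_j$, and Lemma~\ref{lem:key} compares $F$ at these two points. Since $|\tau|=\rho\le p-1$ and $h_j-\tau h_j=u_j-v_j$,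
\[
0\le D_{s_j}(h_j)-D_{s_j}(\tau h_j)=F(u_j)-F(v_j)+\operatorname{Re}\big((v_j-u_j)\overline{J(s_j)}\big).
\]
Summing over $j$,
\[
\operatorname{Re}[v-u,s]\ge\tfrac1p\big(\|v\|_p^p-\|Tv\|_p^p\big)\ge0 ,
\]
because $T$ is a contraction. With \eqref{eq:cancel} this completes the proof.
\end{proof}

\begin{remark}\label{rem:rho}
For $S=iP$ the proposition, \eqref{eq:UMob} and \eqref{eq:lens} give Lemma~\ref{lem:lens} for $1<p<2$ with $c=\frac{2\rho}{1-\rho^2}$ and $\rho=p-1$; for $p=\frac32$ this is $c=\frac43$, the lens of Figure~\ref{fig:lens}. The same example shows that an upper bound on $\rho$ is needed when $p<2$: as $\rho\to1$ we have $t\to0^+$ in \eqref{eq:UMob}, and $r_p(U_t)\ge\cos t+d_p\sin t>1$ for small $t>0$.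
\end{remark}

\section{The scalar inequality}\label{sec:scalar}

For $p=2$ we have $D_s(h)=|h|^2/2$ and Lemma~\ref{lem:key} is immediate. For $p<2$ the function $D_s$ is not rotation invariant. Expanding $(1+2\operatorname{Re}h+|h|^2)^{p/2}$ gives
\[
D_1(h)=\tfrac12\big((p-1)(\operatorname{Re}h)^2+(\operatorname{Im}h)^2\big)+O(|h|^3),
\]
so for small real $h$ and purely imaginary $\tau$ the inequality $D_1(\tau h)\le D_1(h)$ requires $|\tau|^2\le p-1$. The factor $\tau$ has to shrink enough to pay for the worst rotation. Accordingly we bound $D_1$ from below and from above on each circle $|h|=t$ and compare the two bounds at different radii.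

\begin{proof}[Proof of Lemma~\ref{lem:key}]
Let $\delta=p-1\in(0,1]$. If $s=0$, then $D_0(\tau h)=|\tau|^pD_0(h)\le D_0(h)$. If $s\ne0$, then $F(s+h)=|s|^pF(1+h/s)$ and $h\overline{J(s)}=|s|^ph/s$, so $D_s(h)=|s|^pD_1(h/s)$. We may therefore take $s=1$, and $h\neq0$. For $|h|=t>0$ and $\operatorname{Re}h=tx$, $x\in[-1,1]$,
\[
pD_1(h)=G_t(x):=(1+2tx+t^2)^{p/2}-1-ptx .
\]
This is a concave function of $x$, because $p/2\le1$.

\emph{Step 1: $D_1(h)\ge m(t):=\frac1p\big[(1+t)^p-1-pt\big]$.} By concavity the minimum of $G_t$ is $G_t(1)=pm(t)$ or $G_t(-1)$. The inequality $G_t(1)\le G_t(-1)$ reads $(1+t)^p-|1-t|^p\le2pt$. Both sides are continuous and vanish at $t=0$. For $t<1$ the derivative of the left side is $p[(1+t)^\delta+(1-t)^\delta]\le2p$, by concavity of $u\mapsto u^\delta$. For $t>1$ it is $p[(t+1)^\delta-(t-1)^\delta]\le p\,2^\delta\le2p$, by subadditivity of $u\mapsto u^\delta$.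

\emph{Step 2: $D_1(h)\le M(t)$, where}
\[
M(t)=\tfrac12t^2\quad(0\le t\le2),\qquad M(t)=\tfrac1p\big[(t-1)^p-1+pt\big]\quad(t\ge2).
\]
The tangent line bound $(1+X)^{p/2}\le1+\frac p2X$, $X\ge-1$, with $X=2tx+t^2$ gives $G_t(x)\le\frac p2t^2$. This grows too fast for large $t$, where $m(t)$ grows like $t^p$. If $t\ge2$, then $1+2tx+t^2\ge(t-1)^2\ge1$, so $G_t'(x)=pt\big[(1+2tx+t^2)^{p/2-1}-1\big]\le0$ and the maximum is $G_t(-1)=pM(t)$. Both formulas give $M(2)=2$, so $M$ is continuous and increasing.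

By Step 2, $D_1(\tau h)\le M(|\tau|t)\le M(\delta t)$, and it remains to prove
\begin{equation}\label{eq:Mm}
M(\delta t)\le m(t)\qquad(t>0).
\end{equation}
With an unspecified small constant $\rho$ in place of $\delta$ this is a matter of orders of growth, and that weaker form would suffice for Theorem~\ref{thm:main}. Indeed, $m$ and $M$ are positive and continuous on $(0,\infty)$, and their ratios to $N(t)=\min(t^2,t^p)$ have positive finite limits at $0$ and $\infty$. So $m\ge c_1N$ and $M\le c_2N$, and $M(\rho t)\le c_2\rho^pN(t)\le m(t)$ for small $\rho$. The explicit constant $\delta$ takes two more steps.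

\emph{Step 3: \eqref{eq:Mm} for $\delta t\le2$.} We have $m(0)=m'(0)=0$ and $m''(u)=\delta(1+u)^{\delta-1}$, so Taylor's formula gives $m(t)=\delta\int_0^t(t-u)(1+u)^{\delta-1}du$. The probability density $2(t-u)/t^2$ on $[0,t]$ has mean $t/3$, and $(1+u)^{\delta-1}$ is convex and nonincreasing. Jensen's inequality and $t\le2/\delta$ give
\[
m(t)\ge\frac{\delta t^2}2\Big(1+\frac t3\Big)^{\delta-1}\ge\frac{\delta t^2}2\Big(1+\frac2{3\delta}\Big)^{-(1-\delta)}.
\]
By the weighted inequality of the means with weights $1-\delta$ and $\delta$,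
\[
\Big(1+\frac2{3\delta}\Big)^{1-\delta}1^\delta\le(1-\delta)\Big(1+\frac2{3\delta}\Big)+\delta=\frac{\delta+2}{3\delta}\le\frac1\delta .
\]
Hence $m(t)\ge\frac12\delta^2t^2=M(\delta t)$.

\emph{Step 4: \eqref{eq:Mm} for $\delta t\ge2$.} Step 3 covers $t=2/\delta$, so it suffices to show $m'(t)\ge\frac{d}{dt}M(\delta t)$, that is, $(1+t)^\delta-1\ge\delta\big[(\delta t-1)^\delta+1\big]$. With $y=\delta t-1\ge1$ this reads
\begin{equation}\label{eq:y}
\Big(\frac{1+\delta+y}{\delta}\Big)^\delta\ge1+\delta+\delta y^\delta .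
\end{equation}
To make the right side a $\delta$th power, apply concavity of $u\mapsto u^\delta$ at the points $1$ and $y$ with weights $\frac{1+\delta}{1+2\delta}$ and $\frac{\delta}{1+2\delta}$. This gives $1+\delta+\delta y^\delta\le(1+2\delta)^{1-\delta}(1+\delta+\delta y)^\delta$, so \eqref{eq:y} follows from
\[
(1+2\delta)^{1-\delta}\le\Big(\frac{1+\delta+y}{\delta(1+\delta+\delta y)}\Big)^\delta .
\]
The $y$-derivative of $\frac{1+\delta+y}{1+\delta+\delta y}$ has numerator $(1+\delta+\delta y)-\delta(1+\delta+y)=1-\delta^2\ge0$, so it is enough to treat $y=1$. There, after multiplication by $(1+2\delta)^\delta$, the inequality becomes $1+2\delta\le(1+\frac2\delta)^\delta$, or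
\[
f(\delta):=\delta\ln\Big(1+\frac2\delta\Big)-\ln(1+2\delta)\ge0\qquad(0<\delta\le1).
\]
We have $f(0^+)=0=f(1)$, and
\[
f'(\delta)=\ln\Big(1+\frac2\delta\Big)-\frac2{\delta+2}-\frac2{1+2\delta},\qquad
f''(\delta)=-\frac4{\delta(\delta+2)^2}+\frac4{(1+2\delta)^2}.
\]
Since $(1+2\delta)^2-\delta(\delta+2)^2=1-\delta^3\ge0$, we get $f''\le0$. A concave function that vanishes at both ends of an interval is nonnegative on it.
\end{proof}

\section{Powers that fill the torus of unimodular circulants}\label{sec:torus}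

Index coordinates by $\mathbb{Z}/n\mathbb{Z}$, let $P$ now be the cyclic shift $Pe_l=e_{l+1}$, and let $\omega=e^{2\pi i/n}$. The circulants are the linear combinations of $I,P,\dots,P^{n-1}$. The vectors $f_j=n^{-1/2}(\omega^{-jl})_l$, $0\le j<n$, are orthonormal and satisfy $Pf_j=\omega^jf_j$, so they are eigenvectors of every circulant. For $\mu\in\mathbb{C}^n$ let $C(\mu)$ be the matrix with $C(\mu)f_j=\mu_jf_j$. The matrices $C(\mu)$ form an $n$-dimensional space that contains the $n$-dimensional space of circulants, so the two coincide. The map $C$ is continuous and multiplicative. The unimodular circulants are the $C(\mu)$ with $\mu\in\mathbb{T}^n$; because the $f_j$ are orthonormal, these are exactly the unitary circulants, and $C(\mu)^*=C(\bar\mu)$ is again one.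

The isometries $zP$, $z\in\mathbb{T}$, are themselves of no use, since their powers have norm $1$. In terms of eigenvalues, the numbers $z\omega^j$ all have the same $n$th power, so Kronecker's hypothesis fails. The M\"obius map moves each eigenvalue along the circle by a different amount and destroys these relations for most $z$.

\begin{lemma}\label{lem:dense}
Let $0<\rho<1$ and $A_z=(zP+\rho I)(I+\rho zP)^{-1}$ for $z\in\mathbb{T}$. For all but countably many $z\in\mathbb{T}$, every unimodular circulant is a limit of powers $A_z^{m_i}$ with $m_i\ge1$.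
\end{lemma}

\begin{proof}
We have $A_z=C(\lambda(z))$ with $\lambda_j(z)=\frac{z\omega^j+\rho}{1+\rho z\omega^j}$, and $|\lambda_j(z)|=1$ for $z\in\mathbb{T}$ because $|1+\rho\zeta|=|\bar\zeta+\rho|=|\zeta+\rho|$ when $|\zeta|=1$. As a rational function of $z$, $\lambda_j$ has a simple zero at $-\rho\omega^{-j}$ and a simple pole at $-\rho^{-1}\omega^{-j}$. The $n$ zeros are distinct, since $\rho>0$, and lie in the open unit disk, while the poles lie outside the closed disk. Hence for $0\ne k\in\mathbb{Z}^n$ the function $\Lambda_k=\prod_j\lambda_j^{k_j}$ has order exactly $k_j$ at $-\rho\omega^{-j}$. So $\Lambda_k$ is not constant and takes the value $1$ at finitely many points. Remove these points from $\mathbb{T}$ for all of the countably many $k$. For each remaining $z$, Kronecker's theorem makes $\{\lambda(z)^m:m\ge1\}$ dense in $\mathbb{T}^n$, and $A_z^m=C(\lambda(z)^m)$.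
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(a)}]
For $p=2$, $r_2(U)\le\|U\|_2=1\le K_{2,n}$. For $p>2$, \eqref{eq:dual} gives $r_p(U)=r_q(U^*)$ and $K_{p,n}=K_{q,n}$, which reduces the claim to the exponent $q<2$. So let $1<p<2$, fix $\rho\in(0,p-1)$, and take $z$ as in Lemma~\ref{lem:dense}, with $A_z^{m_i}\to U$. Since $zP$ is an isometry of $\ell_p$, Proposition~\ref{prop:mobius} gives $r_p(A_z)\le1$. Therefore
\[
K_{p,n}\ge K_{p,n}\,r_p(A_z)^{m_i}\ge r_p(A_z^{m_i})\to r_p(U).\qedhere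
\]
\end{proof}

\section{Flat circulants and the growth in $n$}\label{sec:flat}

It remains to find a unitary circulant with large $r_p$. Every unitary $U$ satisfies
\begin{equation}\label{eq:unit}
\|U\|_p\le n^{|1/2-1/p|}.
\end{equation}
Indeed, $\|Ux\|_p\le n^{1/p-1/2}\|Ux\|_2=n^{1/p-1/2}\|x\|_2\le n^{1/p-1/2}\|x\|_p$ for $p\le2$, and $\|Ux\|_p\le\|x\|_2\le n^{1/2-1/p}\|x\|_p$ for $p\ge2$. For $p\le2$ equality holds at $x=e_l$ if all entries of $U$ have modulus $n^{-1/2}$; we call such a matrix \emph{flat}.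

\begin{lemma}\label{lem:flat}
For each $n\ge2$ there is a flat unitary circulant with diagonal entries $n^{-1/2}$.
\end{lemma}

\begin{proof}
For $l\in\mathbb{Z}$ let $\kappa(l)=n^{-1/2}e^{\pi il^2/n}$ if $n$ is even and $\kappa(l)=n^{-1/2}e^{\pi il(l+1)/n}$ if $n$ is odd. Replacing $l$ by $l+n$ multiplies $\kappa(l)$ by $e^{\pi i(2l+n)}$ in the first case and by $e^{\pi i(2l+n+1)}$ in the second, so $\kappa$ is $n$-periodic and $U_{jl}=\kappa(j-l)$ defines a flat circulant with diagonal $\kappa(0)=n^{-1/2}$. In both cases $\kappa(l+h)\overline{\kappa(l)}=n^{-1/2}\kappa(h)\,\omega^{lh}$. The inner product of two columns whose indices differ by $h$ is therefore $n^{-1/2}\kappa(h)\sum_{l\bmod n}\omega^{lh}$, which is $0$ for $h\not\equiv0$ and $1$ for $h\equiv0$.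
\end{proof}

For $n=2$ this matrix is $U_{\pi/4}$ from Section~\ref{sec:two}. The bound $r_p\ge\frac14\|\cdot\|_p$ already shows that a flat unitary has large $r_p$ for $p<2$. A direct choice of test vectors gives the constants in (b) and (c). The vector $e_l$ alone sees only the diagonal entry, because $J(e_l)$ is supported at $l$; to see the rest of the column $Be_l$ we add a multiple of it. Let $y$ be a unit vector with $y_l=0$, let $\alpha=p^{-1/p}$, $\beta=q^{-1/p}$, and $x=\alpha e^{i\theta}e_l+\beta y$. Then $\|x\|_p^p=\frac1p+\frac1q=1$, $J(x_l)=\alpha^{p-1}e^{i\theta}$, $J(x_j)=\beta^{p-1}J(y_j)$ for $j\ne l$, and $\alpha\beta^{p-1}=p^{-1/p}q^{-1/q}$. Hence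
\begin{equation}\label{eq:test}
[Bx,x]=\tfrac1pB_{ll}+\tfrac1q[By,y]+p^{-1/p}q^{-1/q}\,[Be_l,y]\,e^{i\theta}+\alpha^{p-1}\beta\,(By)_l\,e^{-i\theta}.
\end{equation}
Let $b$ be the column $Be_l$ with its $l$th entry replaced by $0$. If $b\ne0$ and $y=b/\|b\|_p$, then $[Be_l,y]=[b,y]=\|b\|_p$.

\begin{lemma}\label{lem:column}
For $B\in\mathbb{C}^{n\times n}$ and each index $l$,
$r_p(B)\ge p^{-1/p}q^{-1/q}\big(\sum_{j\ne l}|B_{jl}|^p\big)^{1/p}$.
\end{lemma}

\begin{proof}
We may assume $b\ne0$ and take $y=b/\|b\|_p$. The average of $e^{-i\theta}[Bx,x]$ over $\theta\in[0,2\pi]$ is the coefficient $p^{-1/p}q^{-1/q}\|b\|_p$ of $e^{i\theta}$ in \eqref{eq:test}, and $|[Bx,x]|\le r_p(B)$ for each $\theta$.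
\end{proof}

The constant cannot be improved: $r_p(E_{21})=\max_{0\le u\le1}u^{1/p}(1-u)^{1/q}=p^{-1/p}q^{-1/q}$, attained at $u=\frac1p$.

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(b)}]
Both lower bounds are unchanged when $p$ and $q$ are exchanged, because $\frac12-\frac1p=\frac1q-\frac12$. By \eqref{eq:dual} we may assume $1<p\le2$, so that $\max(\frac1p,\frac1q)=\frac1p$. Part (a) and Lemma~\ref{lem:column}, applied to the matrix $U$ of Lemma~\ref{lem:flat}, give $K_{p,n}\ge p^{-1/p}q^{-1/q}(n-1)^{1/p}n^{-1/2}$. By concavity of the logarithm, $\frac1p\ln p+\frac1q\ln q\le\ln(\frac pp+\frac qq)=\ln2$, so $p^{-1/p}q^{-1/q}\ge\frac12$. Also $(n-1)^{1/p}\ge(n/2)^{1/p}\ge\frac12n^{1/p}$. The product is at least $\frac14n^{1/p-1/2}$.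
\end{proof}

As $p\to1^+$, the first bound in (b) tends to $(n-1)/\sqrt n$. The missing term $1/\sqrt n$ is the diagonal entry, which the averaging in Lemma~\ref{lem:column} discards. Near $p=1$ we can keep it, as in the computation of $r_1$ in Section~\ref{sec:basic}.

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(c)}]
Use \eqref{eq:test} with $B=U$ from Lemma~\ref{lem:flat}, $y=b/\|b\|_p$ and $\theta=0$. The first and third terms are positive, namely $\frac1pn^{-1/2}$ and $p^{-1/p}q^{-1/q}(n-1)^{1/p}n^{-1/2}$. By \eqref{eq:unit}, $|[Uy,y]|$ and $|(Uy)_l|$ are at most $\|Uy\|_p\le\sqrt n$, and $\alpha\le1$. So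
\[
r_p(U)\ge n^{-1/2}\Big(\tfrac1p+p^{-1/p}q^{-1/q}(n-1)^{1/p}\Big)-\Big(\tfrac1q+q^{-1/p}\Big)\sqrt n .
\]
As $p\to1^+$ we have $q\to\infty$, $p^{-1/p}\to1$, $q^{-1/q}\to1$ and $q^{-1/p}\to0$, so the right side tends to $n^{-1/2}(1+(n-1))=\sqrt n$. Part (a) gives the claim.
\end{proof}

\section{The upper bound}\label{sec:upper}

The estimate $\|A^m\|_p\le e(m+1)$ from Lemma~\ref{lem:res} does not use the dimension, and it grows with $m$ because the resolvent may have size about $m$ on the contour. An integration by parts gains a factor $\frac1{m+1}$ at the price of a derivative. The dimension enters in bounding that derivative, through the following fact.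

\begin{lemma}[Spijker \cite{spijker}]\label{lem:spijker}
Let $f$ be a quotient of two polynomials of degree at most $n$, with no poles on a circle $\Gamma$. Then $\oint_\Gamma|f'(z)|\,|dz|\le2\pi n\max_\Gamma|f|$.
\end{lemma}

The left side is the length of the curve traced by $f$ along $\Gamma$, and $f(z)=z^n$ on the unit circle gives equality.

\begin{proof}[Proof of Theorem~\ref{thm:main}\textup{(e)}]
For $p\in\{1,\infty\}$ we have $K_{p,n}=1$. Let $1<p<\infty$. By \eqref{eq:pb} it suffices to show $|y^*A^mx|\le en$ when $r_p(A)\le1$, $m\ge1$ and $\|x\|_p=\|y\|_q=1$. Let $f(z)=y^*(zI-A)^{-1}x$. By Cramer's rule $f$ is a polynomial of degree at most $n-1$ divided by $\det(zI-A)$. On the circle $\Gamma$ given by $|z|=1+\frac1{m+1}$, Lemma~\ref{lem:res} shows that $f$ has no poles and $|f|\le m+1$. Since $\oint_\Gamma(z^{m+1}f)'\,dz=0$, formula \eqref{eq:cauchy} gives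
\[
y^*A^mx=\frac1{2\pi i}\oint_\Gamma z^mf(z)\,dz=-\frac1{2\pi i(m+1)}\oint_\Gamma z^{m+1}f'(z)\,dz .
\]
On $\Gamma$ we have $|z|^{m+1}=(1+\frac1{m+1})^{m+1}\le e$, so Lemma~\ref{lem:spijker} yields
\[
|y^*A^mx|\le\frac{e}{2\pi(m+1)}\cdot2\pi n(m+1)=en.\qedhere
\]
\end{proof}

\section{Concluding remarks}

\begin{remark}[Infinite dimensions]
For each $p\in(1,\infty)\setminus\{2\}$ there is a bounded operator $T$ on the sequence space $\ell_p$ that has numerical radius $\sup_{\|x\|_p=1}|[Tx,x]|\le1$ and is not power bounded. For $p<2$ fix $\rho\in(0,p-1)$, and for each $n\ge2$ let $A^{(n)}=A_z\in\mathbb{C}^{n\times n}$ with $z$ as in Lemma~\ref{lem:dense}. Let $T$ act on $\ell_p$, split into consecutive blocks $x^{(n)}$ of length $n$, by $A^{(n)}$ on the $n$th block. Then $\|T\|=\sup_n\|A^{(n)}\|_p\le\frac{1+\rho}{1-\rho}$, and $|[Tx,x]|\le\sum_nr_p(A^{(n)})\|x^{(n)}\|_p^p\le\|x\|_p^p$. Powers of $A^{(n)}$ approach a flat unitary, whose norm is $n^{1/p-1/2}$, so $\sup_m\|T^m\|\ge n^{1/p-1/2}$ for every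 $n$. For $p>2$ use the adjoints of the blocks constructed for $q$, for which $r_p(B^*)=r_q(B)$ and $\|B^*\|_p=\|B\|_q$.
\end{remark}

\begin{remark}[The order of growth]
We do not determine the exact order of growth of $K_{p,n}$ in $n$; for $1<p<\infty$ the theorem places it between $\frac14n^{|1/2-1/p|}$ and $en$. By \eqref{eq:unit}, no choice of $U$ in part (a) can give a lower bound above $n^{|1/2-1/p|}$, so the flat circulant uses part (a) optimally up to the factor $4$.
\end{remark}

\begin{thebibliography}{9}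

\bibitem{problem}
\texttt{http://www.math.uic.edu/\~{}friedlan/bookmaDec14.pdf}

\bibitem{spijker}
M.~N. Spijker, \emph{BIT} 31 (1991) 551--555.

\end{thebibliography}
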